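# Poles on a 2-sphere of revolution

## The angle swept between two turning levels

Let $m:[0,a]\to\mathbb R$ be a smooth function with $m(0)=m(a)=0$ and $m>0$ on $(0,a)$. Think of $m(r)$ as the radius of the parallel circle at level $r$ on a surface with metric $dr^2+m(r)^2d\theta^2$. For a number $\nu$ with $0<\nu<m(r)$ put
$$K_\nu(r)=\frac{\nu}{m(r)\sqrt{m(r)^2-\nu^2}}. \tag{1}$$
Suppose that for a given $\nu$ the set $\{m>\nu\}$ is an interval $(r_-(\nu),r_+(\nu))$. The object on which everything below turns is the function
$$A(\nu)=\int_{r_-(\nu)}^{r_+(\nu)}K_\nu(r)\,dr. \tag{2}$$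
We shall see that a geodesic with Clairaut constant $\nu$ swings back and forth between the parallels $r=r_-(\nu)$ and $r=r_+(\nu)$, and that $A(\nu)$ is the angle by which it turns around the axis during one passage from the lower level to the upper one.

On the unit sphere, $a=\pi$ and $m(r)=\sin r$. Write $\nu=\sin i$ with $0<i<\pi/2$, so that $r_-=i$ and $r_+=\pi-i$. Since $\sin^2 r-\sin^2 i=\sin^2r\,\sin^2i\,(\cot^2i-\cot^2r)$, the substitution $w=\cot r$ gives
$$A(\nu)=\int_i^{\pi-i}\frac{dr}{\sin^2 r\sqrt{\cot^2i-\cot^2r}}=\int_{-\cot i}^{\cot i}\frac{dw}{\sqrt{\cot^2i-w^2}}=\pi , \tag{3}$$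
for every $\nu$, as it must be: half of a great circle turns by the angle $\pi$.

Now observe what $A$ cannot see. The integrand (1) depends on $r$ only through the value $m(r)$. So $A(\nu)$ depends only on how much length $dr$ the profile spends at each height of $m$, and not on the order in which the heights occur. For instance, describe a profile by a parameter $s\in[0,\pi]$ with $m=\sin s$ and $dr=(1+h(\cos s))\,ds$, where $h$ is odd and $|h|<1$. Compared with (3), the extra term is dominated by the integrand of (3) and is odd about $s=\pi/2$, so it integrates to $0$: again $A(\nu)=\pi$ for every $\nu$. The side $s<\pi/2$ has been stretched and the side $s>\pi/2$ compressed, and $A$ has not noticed.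

The use of $A$ is to decide when all geodesics issuing from one point come together again at a second point, with no meeting in between. Its blindness will produce a counterexample.

## Cut loci, poles, and the statement

**Definition (cut point, cut locus, pole).** Let $M$ be a complete connected Riemannian manifold. For a minimal geodesic segment $\gamma:[0,b]\to M$ emanating from a point $x$, the end point $\gamma(b)$ is a cut point of $x$ along $\gamma$ if no geodesic extension of $\gamma$ to a longer interval $[0,b']$, $b'>b$, is minimal. The cut locus $C_x$ is the set of all cut points of $x$ along minimal segments from $x$. The point $x$ is called a pole if $C_x$ is a single point.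

On a round sphere of radius $R$ the geodesics from $x$ are great circles; each is minimal up to length $\pi R$ and not longer, and all end at $-x$. So $C_x=\{-x\}$, and every point is a pole. On the flat cylinder $S^1\times\mathbb R$ of circumference $2\pi$, a geodesic from $(0,0)$ is minimal exactly while its displacement around the circle is at most $\pi$. So the cut locus is the whole line $\{\pi\}\times\mathbb R$, and no point is a pole.

**Definition (2-sphere of revolution).** A Riemannian manifold $(M,g)$ homeomorphic to a 2-sphere is a 2-sphere of revolution if it admits a point $p$ with a single cut point $q$ such that $g=dr^2+m(r)^2d\theta^2$ on $M\setminus\{p,q\}$ in geodesic polar coordinates $(r,\theta)$ around $p$. The points $p,q$ are called a pair of poles.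

The round sphere with $p,q$ antipodal is the basic example. Throughout, $g$ is $C^\infty$, $a:=d(p,q)$, and $r(y)=d(p,y)$.

The question comes from "The Cut Locus Of Riemannian Manifolds: A Surface Of Revolution" (http://thaiscience.info/Journals/Article/KLST/10983172.pdf). Suppose a point $x\in M\setminus\{p,q\}$ is a pole. Is then every point $y$ with $d(p,y)\le d(p,x)$ a pole? In words: if refocusing happens at one place, does it happen everywhere closer to $p$?

As literally stated, the answer is no. It is yes when $x$ lies in the half of $M$ nearer to $p$. Here is the precise form.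

**Theorem 1.** Let $x\in M\setminus\{p,q\}$ be a pole.

1. If $d(p,x)\le d(q,x)$, then every $y$ with $d(p,y)\le d(p,x)$ is a pole, and so is every $y$ with $d(q,y)\le d(p,x)$.
2. If $d(p,x)=d(q,x)$, then $M$ is a round sphere.
3. If $d(p,x)>d(q,x)$, then all $y$ with $d(p,y)\le d(p,x)$ are poles if and only if $M$ is a round sphere. Non-round 2-spheres of revolution with such a pole $x$ exist, so the answer to the question as posed is negative.

**Theorem 2.**

(a) A point $x$ with $0<r_0=r(x)<a/2$ is a pole if and only if, with $m_0=m(r_0)$: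

* (C1) $m'>0$ on $[0,r_0]$, and $m(a-r)=m(r)$ for $r\in[0,r_0]$;
* (C2) $m>m_0$ on $(r_0,a-r_0)$;
* (C3) $\displaystyle\int_{r_-(\nu)}^{a-r_-(\nu)}\frac{\nu\,dr}{m\sqrt{m^2-\nu^2}}=\pi$ for all $\nu\in(0,m_0)$, where $r_-(\nu)\in(0,r_0)$ is defined by $m(r_-(\nu))=\nu$.

(b) The set of poles is either $M$ (exactly when $M$ is round), or $\{d(p,\cdot)\le\rho\}\cup\{d(q,\cdot)\le\rho\}$ for some $\rho\in[0,a/2)$.

(c) For $a=\pi$, every $\rho\in[0,\pi/2)$ occurs in (b).

So (C3) says $A(\nu)=\pi$ for all constants $\nu<m_0$, while (C1) and (C2) fix the shape of the two caps and keep the belt between them thicker than its boundary.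

We use the following textbook facts on a compact $M$. For a unit vector $v$ at $x$ let $\gamma_v$ be the geodesic with $\gamma_v'(0)=v$, and let $U_x$ be the circle of unit vectors at $x$.

* (F1) Any two points are joined by a minimal geodesic. Each $\gamma_v$ is minimal exactly on $[0,t_v]$ for some cut time $0<t_v<\infty$, and $\gamma_v(t_v)$ is its cut point.
* (F2) If $0<t<t_v$, then $\gamma_v|_{[0,t]}$ is the only minimal segment from $x$ to $\gamma_v(t)$. Equivalently, if two distinct minimal segments from $x$ end at $z$, neither stays minimal beyond $z$.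
* (F3) A continuous injective map from a circle to a circle is onto. (Otherwise its image would be a compact arc, and a circle does not embed in an arc.)

## Both ends of the profile, and how geodesics oscillate

**Lemma 1.** The function $m$ extends smoothly to $[0,a]$ with $m(0)=m(a)=0$, $m'(0)=1$, $m'(a)=-1$. Moreover $C_q=\{p\}$ and $d(q,\cdot)=a-r$. The rotations $\theta\mapsto\theta+\theta_0$ and reflections $\theta\mapsto2\theta_0-\theta$ are isometries of $M$. The meridians $\theta=\theta_0$ and $\theta=\theta_0+\pi$ together with $p,q$ form a simple closed geodesic of length $2a$, called a meridian circle. The roles of $p$ and $q$ may be exchanged.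

**Step 1: the values at $0$ and $a$.** Since $C_p=\{q\}$, (F1) shows that every unit speed geodesic from $p$ has cut point $q$, at time $d(p,q)=a$. So all of them reach $q$ at time $a$. Along a meridian $t\mapsto\exp_p(tv_\theta)$ the field $J=\partial/\partial\theta$ is a Jacobi field orthogonal to the meridian, with $J(0)=0$. Its derivative $J'(0)=\partial v_\theta/\partial\theta=:N(0)$ is a unit normal. Extend $N$ as a parallel unit normal field. Then $J=mN$ on $(0,a)$, so $m=g(J,N)$ extends smoothly to $[0,a]$ with $m(0)=0$, $m'(0)=1$. Since $\exp_p(av_\theta)=q$ for all $\theta$, $J$ vanishes at time $a$ and $m(a)=0$. On $(0,a)$, $m>0$ because $g$ is a metric there.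

**Step 2: geodesics from $q$.** The map $U_p\to U_q$, $v\mapsto-\gamma_v'(a)$, is continuous. It is injective, since a geodesic is determined by its final velocity. By (F3) it is onto, so the geodesics from $q$ are exactly the reversed meridians. They are minimal up to time $a$, where they reach $p$, and not longer by (F2). Hence $C_q=\{p\}$ and $d(q,\cdot)=a-r$.

**Step 3: the angle at $q$.** We must show that the circle of directions at $q$ is parametrized by $\theta$ without distortion. Let $(\tilde r,\psi)$ be polar coordinates around $q$, with $g=d\tilde r^2+f(\tilde r,\psi)^2d\psi^2$ and $f/\tilde r\to1$ as $\tilde r\to0$. By Step 2, $\tilde r=a-r$ and $\psi=\psi(\theta)$; here $\psi$ is a diffeomorphism of the circle, because the map of Step 2 and its inverse are given by the geodesic flow. Comparing the lengths of $\partial_\theta$ and $\partial_\psi$ gives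
$$\left|\frac{d\psi}{d\theta}\right|=\frac{m(a-\tilde r)}{f(\tilde r,\psi)}=\frac{m(a-\tilde r)}{\tilde r}\cdot\frac{\tilde r}{f}\longrightarrow-m'(a)\qquad(\tilde r\to0).$$
The left side does not depend on $\tilde r$, so it equals the constant $-m'(a)$. Since the total angle is $2\pi$ on both sides, the constant is $1$. Thus $m'(a)=-1$ and $\psi=\pm\theta+\text{const}$.

**Step 4: symmetries.** A rotation or reflection in $\theta$, with $p,q$ fixed, preserves $g$ off $p,q$. Near $p$ it is a linear isometry conjugated by $\exp_p$, and near $q$, by Step 3, a linear isometry conjugated by $\exp_q$. So it is smooth, and it is an isometry. The directions $\theta_0$ and $\theta_0+\pi$ are opposite at $p$ and, by Step 3, at $q$. So the two meridians close up smoothly to a simple closed geodesic of length $2a$. All data are symmetric in $p,q$. $\square$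

**Geodesics.** A unit speed geodesic off $p,q$ has a Clairaut constant $\nu$ with
$$m^2\theta'=\nu,\qquad r'^2=1-\frac{\nu^2}{m^2},\qquad r''=\frac{\nu^2m'}{m^3}. \tag{4}$$
So $m\ge|\nu|$ along it; geodesics with $\nu\ne0$ avoid $p,q$, and those with $\nu=0$ are meridians. For a unit vector at level $r_0$, $|\nu|\le m(r_0)$, with equality exactly for the two directions tangent to the parallel. The parallel $r=r_1$ is a geodesic if and only if $m'(r_1)=0$. Along an arc with $r'\neq0$,
$$|d\theta|=K_{|\nu|}\,|dr|,\qquad dt=\frac{m}{\sqrt{m^2-\nu^2}}\,|dr|. \tag{5}$$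
At a fixed $r$, $K_\nu$ is strictly increasing in $\nu\in(0,m)$, since $\partial_\nu K_\nu=m(m^2-\nu^2)^{-3/2}>0$. Angle and time are linked by the identity
$$\frac{m}{\sqrt{m^2-\nu^2}}=\frac{\sqrt{m^2-\nu^2}}{m}+\nu K_\nu . \tag{6}$$

**Lemma 2 (oscillation).** Let $\nu>0$, $m(r_\pm)=\nu$, $m>\nu$ on $(r_-,r_+)$, and $m'(r_-)>0>m'(r_+)$. Every geodesic with Clairaut constant $\nu$ starting in $[r_-,r_+]$ oscillates between the levels $r_-$ and $r_+$, symmetrically about the meridian of each turning point. All these geodesics are graphs $r=R(\theta+\text{const})$ of one function $R$, periodic with period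
$$\Theta(\nu)=2\int_{r_-}^{r_+}K_\nu\,dr. \tag{7}$$

**Proof.** Near $r_\pm$ the function $m^2-\nu^2$ vanishes to first order, so the integrals of $K_\nu$ and $m/\sqrt{m^2-\nu^2}$ over $(r_-,r_+)$ converge. Just outside $[r_-,r_+]$ we have $m<\nu$, so the geodesic stays in $[r_-,r_+]$. If it moves up, $r'=\sqrt{1-\nu^2/m^2}$ stays positive until level $r_+$ is reached, which by (5) takes finite time. There $r'=0$ and $r''=\nu^2m'/m^3<0$, so it turns down. Reflecting in the meridian of the turning point and reversing time gives a geodesic with the same velocity at that point, hence the same geodesic; this is the symmetry. The argument at $r_-$ is the same. Since $\theta'=\nu/m^2>0$, $r$ is a function of $\theta$. Every such geodesic passes level $r_-$ with $r'=0$ and $\theta'=1/\nu$, so any two are rotations of each other. One full swing turns by (7). $\square$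

**Two integrals.** For $0<c<u$ and $0<\nu<\mu$,
$$\int_c^u\frac{\nu\,d\nu}{\sqrt{u^2-\nu^2}\sqrt{\nu^2-c^2}}=\frac\pi2, \tag{8}$$
$$\int_\nu^\mu\frac{\nu\,du}{u\sqrt{u^2-\nu^2}}=\arccos\frac\nu\mu . \tag{9}$$
For (8) put $\nu^2=c^2+(u^2-c^2)\sin^2\psi$. Then $\nu\,d\nu=(u^2-c^2)\sin\psi\cos\psi\,d\psi$, the two roots are $\sqrt{u^2-c^2}\cos\psi$ and $\sqrt{u^2-c^2}\sin\psi$, and the integrand becomes $d\psi$ on $(0,\pi/2)$. For (9), $\frac{d}{du}\arccos\frac\nu u=\frac{\nu}{u\sqrt{u^2-\nu^2}}$. Finally, where $m'\ne0$ one may use the height $u=m$ as coordinate; with $\varrho(u)=|dr/dm|$ at $m=u$,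
$$K_\nu\,|dr|=\frac{\nu\,\varrho(u)\,du}{u\sqrt{u^2-\nu^2}}. \tag{10}$$

From now on a point off $p,q$ is normalized by a rotation to $x=(r_0,0)$, $0<r_0<a$, and $m_0=m(r_0)$. For $0<\nu<m_0$ let $\gamma^\downarrow_\nu$ and $\gamma^\uparrow_\nu$ be the geodesics from $x$ with constant $\nu$ and $r'(0)<0$, respectively $r'(0)>0$.

## Where the second focus lies

**Lemma 3.** Let $x=(r_0,0)$ be a pole, $C_x=\{x'\}$.

(i) All cut times at $x$ equal $a$, and $x'=(a-r_0,\pi)$.

(ii) The arcs $\gamma_v((0,a))$, $v\in U_x$, are pairwise disjoint. If $\gamma_v$ has $\nu>0$ and $\theta$ is lifted with $\theta(0)=0$, then $\theta\in(0,\pi)$ on $(0,a)$ and $\theta(a)=\pi$.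

(iii) $x'$ is a pole with $C_{x'}=\{x\}$, and $m(a-r_0)=m_0$.

**Proof of (i).** By (F1) each $\gamma_v$ has a cut point, which must be $x'$, at time $L=d(x,x')>0$. In particular both directions along the meridian circle through $x$ reach $x'$ at time $L$. That circle is simple of length $2a$, so $2L\in2a\mathbb Z$. Every point of the circle is at distance at most $a$ from $x$, so $L=a$, and $x'$ is antipodal to $x$ on the circle: go down $r_0$ to $p$, then up $a-r_0$ along $\theta=\pi$.

**Proof of (ii).** If $\gamma_v(s)=\gamma_w(t)$ with $s,t\in(0,a)$, then $s=t$, both being the distance from $x$, and $v=w$ by (F2). So the arcs are disjoint. They also miss $x$ and $x'$, which have distances $0$ and $a$. The two arcs with $\nu=0$ fill the meridian circle minus $x,x'$. So for $\nu>0$ the arc $\gamma_v((0,a))$ misses the circle, that is, $\theta$ avoids $\pi\mathbb Z$ on $(0,a)$. As $\theta'>0$ and $\theta(0)=0$, $\theta$ lies in $(0,\pi)$; at time $a$ the angle is $\pi$ modulo $2\pi$, hence $\pi$.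

**Proof of (iii).** The map $U_x\to U_{x'}$, $v\mapsto-\gamma_v'(a)$, is continuous and injective, hence onto by (F3). So every geodesic from $x'$ reaches $x$ at time $a$, is minimal until then, and by (F2) not longer. Thus $C_{x'}=\{x\}$. The map preserves $|\nu|$. The maximum of $|\nu|$ is $m_0$ on $U_x$ and $m(a-r_0)$ on $U_{x'}$, so the two agree. $\square$

Already these facts can be tested by hand. If $m(a-r_0)\neq m(r_0)$, the points at level $r_0$ are not poles. If $r_0\ne a/2$ and $m'(r_0)=0$, they are not poles either: the parallel is a geodesic that never leaves level $r_0$, while $x'$ lies at level $a-r_0$. And by (iii) poles come in pairs of levels $r_0$, $a-r_0$.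

The disjointness in (ii) has a consequence for the period.

**Lemma 4.** Let $x=(r_0,0)$ be a pole and $0<\nu<m_0$, and suppose Lemma 2 applies to $\nu$ with levels $r_-<r_0<r_+$. Then $\Theta(\nu)>\pi$.

**Proof.** By Lemma 3(ii), on $[0,a]$ the geodesics $\gamma^\downarrow_\nu,\gamma^\uparrow_\nu$ are graphs $r^\downarrow,r^\uparrow$ over $\theta\in[0,\pi]$ which do not meet over $(0,\pi)$. Just after $\theta=0$ we have $r^\downarrow<r_0<r^\uparrow$, so $r^\downarrow<r^\uparrow$ on all of $(0,\pi)$. If $\Theta\le\pi$, then $\int_0^\Theta r^\downarrow d\theta<\int_0^\Theta r^\uparrow d\theta$. But both graphs are translates of $R$, so both integrals equal $\int_0^\Theta R\,d\theta$, a contradiction. $\square$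

## A pole below the middle: symmetric caps and swing angle $\pi$

**Proposition 5.** If $x=(r_0,0)$ with $0<r_0<a/2$ is a pole, then (C1), (C2), (C3) hold.

**Step 1: the belt is thicker than its boundary, with $m'(r_0)>0>m'(a-r_0)$.** This gives (C2). For $\nu<m_0$, $\gamma^\downarrow_\nu$ runs from level $r_0$ to level $a-r_0$, so it passes every level between and $m\ge\nu$ on $[r_0,a-r_0]$. Letting $\nu\uparrow m_0$, $m\ge m_0=m(a-r_0)$ there, so $m'(r_0)\ge0\ge m'(a-r_0)$. If $m'(r_0)=0$, the parallel through $x$ is a geodesic that never reaches $x'$, a contradiction. If $m'(a-r_0)=0$, the same argument applies from the pole $x'$. Suppose $m(r_1)=m_0$ for some $r_1\in(r_0,a-r_0)$. This is an interior minimum, so $m'(r_1)=0$ and the parallel $r=r_1$ is a geodesic. The geodesic from $x$ with $\nu=m_0$ must pass level $r_1$, and there $r'^2=1-\nu^2/m^2=0$. It is tangent to the parallel $r=r_1$ and so coincides with it, a contradiction.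

**Step 2: $m'>0$ on $[0,r_0]$ and $m'<0$ on $[a-r_0,a]$.** This makes the turning levels unique. We know $m'(0)=1$ and $m'(r_0)>0$. Suppose $m'\le0$ somewhere on $(0,r_0)$ and let $r_1=\sup\{r\in(0,r_0):m'(r)\le0\}$. Then $0<r_1<r_0$, $m'(r_1)=0$, and $m'>0$ on $(r_1,r_0]$. Put $\nu_1=m(r_1)<m_0$ and follow $\gamma^\downarrow_{\nu_1}$. As long as $r>r_1$ we have $m>\nu_1$ and $r'<0$. Level $r_1$ is never reached, because there the geodesic would be tangent to the geodesic $r=r_1$. So $r<r_0$ for all $t>0$, and $x'$ is not reached, a contradiction. Apply the same to $x'$ with $p,q$ exchanged for the second claim.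

**Step 3: two angle equations.** For $\nu\in(0,m_0)$ let $r_-\in(0,r_0)$ and $r_+\in(a-r_0,a)$ satisfy $m(r_\pm)=\nu$, and set
$$\alpha_-=\int_{r_-}^{r_0}K_\nu\,dr,\qquad\beta=\int_{r_0}^{a-r_0}K_\nu\,dr,\qquad\alpha_+=\int_{a-r_0}^{r_+}K_\nu\,dr .$$
By Steps 1 and 2, Lemma 2 applies with $\Theta=2(\alpha_-+\beta+\alpha_+)$, and $\Theta>\pi$ by Lemma 4. At $\theta=\pi$ both $\gamma^\uparrow_\nu$ and $\gamma^\downarrow_\nu$ are at $x'$, on level $a-r_0$. Counting angles from $x$, $\gamma^\uparrow_\nu$ is on that level at $\beta$ and $\beta+2\alpha_+$ plus multiples of $\Theta$, while $\gamma^\downarrow_\nu$ is there at $2\alpha_-+\beta$ and $2\alpha_-+\beta+2\alpha_+$ plus multiples of $\Theta$. All four listed angles lie in $(0,\Theta)$, and $0<\pi<\Theta$, so no nonzero multiple of $\Theta$ can occur: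
$$\pi\in\{\beta,\ \beta+2\alpha_+\},\qquad \pi\in\{2\alpha_-+\beta,\ 2\alpha_-+\beta+2\alpha_+\}.$$
If $\pi=\beta$, both elements of the second set exceed $\pi$. So $\pi=\beta+2\alpha_+$. Then the last element of the second set exceeds $\pi$, so
$$2\alpha_-(\nu)+\beta(\nu)=\pi=\beta(\nu)+2\alpha_+(\nu),\qquad 0<\nu<m_0. \tag{11}$$

**Step 4: the caps are mirror images.** We have $\alpha_-=\alpha_+$ for all $\nu$, and we want to recover the profile. Let $\varrho_\pm(u)=|dr/dm|$ on the caps $[0,r_0]$ (sign $-$) and $[a-r_0,a]$ (sign $+$), at height $m=u$. By Step 2 they are continuous on $[0,m_0]$. Put $\varphi=\varrho_--\varrho_+$. By (10), after division by $\nu$,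
$$\int_\nu^{m_0}\frac{\varphi(u)\,du}{u\sqrt{u^2-\nu^2}}=0,\qquad 0<\nu<m_0 .$$
Multiply by $\nu/\sqrt{\nu^2-c^2}$, integrate over $\nu\in(c,m_0)$ and interchange. By (8) the double integral of the absolute value is at most $\frac\pi2\max|\varphi|\log(m_0/c)<\infty$, so Fubini applies, and (8) gives
$$\frac\pi2\int_c^{m_0}\varphi(u)\,\frac{du}u=0\qquad\text{for all }c\in(0,m_0).$$
Differentiating in $c$, $\varphi\equiv0$. At height $0$ we have $r=0$ on the lower cap and $a-r=0$ on the upper one. Integrating $\varrho_-=\varrho_+$ from height $0$, the level of height $u$ on the upper cap is $a$ minus the level of height $u$ on the lower cap. So $m(a-r)=m(r)$ on $[0,r_0]$, and with Step 2 this is (C1).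

**Step 5: (C3).** By (C1), $r_+=a-r_-$. Averaging the two equalities in (11) gives $\alpha_-+\beta+\alpha_+=\pi$, which is (C3). $\square$

## Which geodesics the hypothesis controls

Here is the first approach one would try. Let $x$ be a pole at level $r_0<a/2$ and let $y$ lie at a level $r_1<r_0$. A geodesic from $y$ has $|\nu|\le m(r_1)<m_0$. By Proposition 5 and Lemma 2 (or because it is a meridian) it passes level $r_0$, so after a rotation it is a geodesic through $x$. Its turning levels and its swing angle $\pi$ are therefore known, and one expects the refocusing at $x'$ to carry over to $y$.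

There are two places where this stops. First, the swing angle shows where geodesics from $y$ come together, but not that they are minimal until then: two of them might meet earlier. That must be excluded by hand, and it is the main work of the next section. Second, let $x$ lie above the middle, $r_0>a/2$. Then $x'$ is a pole below the middle, at level $a-r_0$, and (C2) applied to $x'$ says $m>m_0$ on $(a-r_0,r_0)$. A point $y$ in that belt has geodesics with $m_0<\nu\le m(y)$, and these never reach level $r_0$. The hypothesis says nothing about them one by one; it controls only the integrals (2) with $\nu<m_0$, and those cannot see how heights are arranged inside the belt. The first obstacle can be overcome. The second cannot, and the example at the end lives exactly there.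

## Refocusing without earlier collisions

**Proposition 6.** Let $0<r_1<a/2$, $m_1=m(r_1)$, and let (C1), (C2), (C3) hold with $r_0,m_0$ replaced by $r_1,m_1$. Then all points with $r=r_1$ or $r=a-r_1$ are poles.

Let $y=(r_1,0)$ and $y'=(a-r_1,\pi)$; the geodesics $\gamma_v,\gamma^\downarrow_\nu,\gamma^\uparrow_\nu$ now start at $y$. For $\nu\in(0,m_1)$ put $r_+=a-r_-$ and
$$\alpha(\nu)=\int_{r_-}^{r_1}K_\nu\,dr=\int_{a-r_1}^{r_+}K_\nu\,dr,\qquad\beta(\nu)=\int_{r_1}^{a-r_1}K_\nu\,dr,$$
the two expressions for $\alpha$ being equal by (C1). Then (C3) reads $2\alpha+\beta=\pi$. By (C1) and (C2), $\{m>\nu\}=(r_-(\nu),a-r_-(\nu))$, and Lemma 2 applies.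

**Step A: every $\gamma_v$ is at $y'$ at time $a$, with lifted angle $\pi$ if $\nu>0$.** First the place. The geodesic $\gamma^\downarrow_\nu$ goes down to $r_-$, up again, and first reaches level $a-r_1$ at $\theta=2\alpha+\beta=\pi$, which is $y'$. The geodesic $\gamma^\uparrow_\nu$ passes level $a-r_1$, goes up to $r_+$, and comes down to level $a-r_1$ at $\theta=\beta+2\alpha=\pi$, again $y'$. By (5) and (C1) both take the same time
$$T(\nu)=\int_{r_-(\nu)}^{a-r_-(\nu)}\frac{m\,dr}{\sqrt{m^2-\nu^2}} .$$

Now we show $T(\nu)=a$. By (6) and (C3), $T(\nu)=S(\nu)+\pi\nu$ with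
$$S(\nu)=\int_0^a\sigma(r,\nu)\,dr,\qquad \sigma(r,\nu)=\frac{\sqrt{\max(m(r)^2-\nu^2,0)}}{m(r)} .$$
For fixed $r\in(0,a)$, $\sigma$ is continuous in $\nu$, its $\nu$-derivative is $-K_\nu(r)$ for $\nu<m(r)$, and it vanishes for $\nu\ge m(r)$. So for $0<\nu_1<\nu_2<m_1$ the difference $\sigma(r,\nu_1)-\sigma(r,\nu_2)$ is the integral of $K_\nu(r)$ over those $\nu\in(\nu_1,\nu_2)$ with $\nu<m(r)$. Integrate over $r$ and interchange by Tonelli:
$$S(\nu_1)-S(\nu_2)=\int_{\nu_1}^{\nu_2}\Big(\int_{r_-(\nu)}^{a-r_-(\nu)}K_\nu\,dr\Big)d\nu=\pi(\nu_2-\nu_1).$$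
Hence $T$ is constant on $(0,m_1)$. As $\nu\to0$, $0\le\sigma\le1$ and $\sigma\to1$ pointwise, so $S(\nu)\to a$ by dominated convergence. Thus $T\equiv a$.

This settles $0<\nu<m_1$. For $-m_1<\nu<0$ reflect in the meridian circle through $y$, which fixes $y'$. For $\nu=0$ the two halves of that circle reach $y'$ at time $r_1+(a-r_1)=a$. For $|\nu|=m_1$ use continuity in $v$. The lifted angle $\int_0^a\nu m^{-2}dt$ is also continuous in $v$ near the direction $\nu=m_1$, since $m\ge|\nu|$ keeps these curves away from $p,q$. So it equals $\pi$ there too.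

**Step B: the horizontal geodesic $\gamma_{m_1}$ (with $\nu=m_1$) rises strictly from level $r_1$ to level $a-r_1$ during $[0,a]$, and $\beta(m_1):=\int_{r_1}^{a-r_1}K_{m_1}dr=\pi$.** It will separate the geodesics starting upward from those starting downward. We have $r'(0)=0$ and $r''(0)=m'(r_1)/m_1>0$. Since $m>m_1$ on $(r_1,a-r_1)$, $r'$ cannot vanish there, so $r$ increases strictly until the first time $t^*$ at which level $a-r_1$ is reached; $t^*\le a$ since $\gamma_{m_1}(a)=y'$. By (5), $\theta(t^*)=\beta(m_1)$, and this integral is finite because $m'(r_1)>0>m'(a-r_1)$. As $K_\nu$ increases with $\nu$, monotone convergence gives $\beta(m_1)=\lim_{\nu\uparrow m_1}\beta(\nu)=\lim_{\nu\uparrow m_1}(\pi-2\alpha(\nu))$. By (10) and (9),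
$$\alpha(\nu)\le\max_{[0,r_1]}\frac1{m'}\cdot\arccos\frac{\nu}{m_1}\longrightarrow0 .$$
So $\beta(m_1)=\pi$. Since $\theta$ is strictly increasing and $\theta(a)=\pi=\theta(t^*)$, $t^*=a$.

**Step C: the map $E:(0,a)\times U_y\to M$, $E(t,v)=\gamma_v(t)$, is injective and omits $y$.** This is the statement that no two geodesics collide early. Curves with $\nu>0$ have $\theta$ strictly increasing from $0$ to $\pi$ on $[0,a]$. So each is injective and lies in $\{0<\theta<\pi\}$ for $t\in(0,a)$. Curves with $\nu<0$ are their mirror images. The two with $\nu=0$ are the two disjoint open arcs of the meridian circle minus $\{y,y'\}$. So these three families are disjoint and omit $y$, and it remains to show that distinct curves with $\nu>0$ share no point. We list, level by level, the angles at which they meet a level $r$ for $t\in(0,a)$. Recall that at $t=a$ the curve $\gamma^\downarrow_\nu$ meets level $a-r_1$ for the first time, and $\gamma^\uparrow_\nu$ for the second time.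

* Level $r\in(r_1,a-r_1)$. Each curve crosses once. Put $b(\nu)=\int_{r_1}^rK_\nu$ and $c(\nu)=\int_r^{a-r_1}K_\nu$; both are finite and strictly increasing on $(0,m_1]$. The curve $\gamma^\uparrow_\nu$ crosses at $b(\nu)$, the curve $\gamma^\downarrow_\nu$ at $2\alpha+b(\nu)=\pi-c(\nu)$, and $\gamma_{m_1}$ at $b(m_1)=\pi-c(m_1)$ by Step B. So the $\gamma^\uparrow_\nu$ cross at distinct angles less than $b(m_1)$, and the $\gamma^\downarrow_\nu$ at distinct angles greater than $b(m_1)$.
* Level $r=r_1$. Only the $\gamma^\downarrow_\nu$ cross, once, at $2\alpha(\nu)=\pi-\beta(\nu)$, which is strictly decreasing in $\nu$.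
* Level $r<r_1$. Only the $\gamma^\downarrow_\nu$ with $\nu\le m(r)$ meet it: descending at $\int_r^{r_1}K_\nu$, and ascending at $2\alpha-\int_r^{r_1}K_\nu=\pi-\int_r^{a-r_1}K_\nu$. On $(0,m(r)]$ the first angle is strictly increasing, the second strictly decreasing, and they coincide at $\nu=m(r)$, the turning point. So for $\nu<\tilde\nu\le m(r)$, both angles of $\tilde\nu$ lie strictly between the two angles of $\nu$.
* Level $r=a-r_1$. Only the $\gamma^\uparrow_\nu$ cross, once, at $\beta(\nu)$, which is strictly increasing.
* Level $r>a-r_1$. Only the $\gamma^\uparrow_\nu$ with $\nu\le m(r)$ meet it: ascending at $\int_{r_1}^rK_\nu$, strictly increasing in $\nu$, and descending at $\beta+2\alpha-\int_{a-r_1}^rK_\nu=\pi-\int_{a-r_1}^rK_\nu$, strictly decreasing. They coincide at $\nu=m(r)$, so again different $\nu$ have different angles.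

The integrals at $\nu=m(r)$ are finite because $m'\neq0$ on the caps. This proves Step C.

**Step D: conclusion.** Let $t_v$ be the cut time of $\gamma_v$. By Step A many geodesics of length $a$ join $y$ to $y'$. If $\gamma_v$ were minimal beyond time $a$, all of these would be minimal, contradicting (F2). So $t_v\le a$. Suppose $t_v<a$ and choose $t\in(t_v,a)$. The point $z=\gamma_v(t)$ is not $y$ by Step C, and a minimal geodesic $\gamma_w$ from $y$ to $z$ has length $s$ with $0<s<t<a$. Then $E(s,w)=E(t,v)$ with $s\ne t$, contradicting Step C. So $t_v=a$ for all $v$, and $C_y=\{y'\}$. By Lemma 3(iii), $y'$ is a pole. Rotations carry this to all points at the levels $r_1$ and $a-r_1$. $\square$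

Propositions 5 and 6 together prove Theorem 2(a).

## A pole on the middle parallel forces the round sphere

**Proposition 7.** If $x=(a/2,0)$ is a pole, then $M$ is a round sphere; more precisely $m(r)=m_0\sin(r/m_0)$ on $[0,a]$ with $a=\pi m_0$.

Here $r_0=a/2$ and, by Lemma 3(i), $x'=(a/2,\pi)$ is on the same level. The monotonicity of $m$ is not yet known, so turning levels are chosen with care.

**Step 1: both half-swings turn by $\pi$.** Let $\nu\in(0,m_0)$. Since $m(0)=0$, there is a largest $r_-=r_-(\nu)<r_0$ with $m(r_-)=\nu$. Then $m>\nu$ on $(r_-,r_0]$ and $m'(r_-)\ge0$. If $m'(r_-)=0$, the level $r_-$ is a geodesic, so $\gamma^\downarrow_\nu$ never reaches it and has $r'<0$ forever; it never returns to level $r_0$ and misses $x'$, a contradiction. So $m'(r_-)>0$. In the same way there is a smallest $r_+>r_0$ with $m(r_+)=\nu$, and $m'(r_+)<0$. Lemma 2 applies. Put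
$$\alpha_-=\int_{r_-}^{r_0}K_\nu\,dr,\qquad\alpha_+=\int_{r_0}^{r_+}K_\nu\,dr,\qquad\Theta=2(\alpha_-+\alpha_+).$$
By Lemma 4, $\Theta>\pi$. The curve $\gamma^\downarrow_\nu$ is on level $r_0$ at $\theta=\pi$, and its crossings of that level for $\theta>0$ are at $2\alpha_-,\Theta,\dots$. So $2\alpha_-=\pi$. The curve $\gamma^\uparrow_\nu$ crosses at $2\alpha_+,\Theta,\dots$, so $2\alpha_+=\pi$.

**Step 2: $m'(r_0)=0$ and $a=\pi m_0$.** This fixes the scale. If $m'(r_0)>0$, choose $\varepsilon,\delta>0$ with $m'\ge\delta$ on $[r_0-\varepsilon,r_0]$. For $\nu\in(m(r_0-\varepsilon),m_0)$ we have $r_-(\nu)\in(r_0-\varepsilon,r_0)$, and by (10), (9) $\alpha_-(\nu)\le\frac1\delta\arccos\frac\nu{m_0}\to0$ as $\nu\uparrow m_0$, contradicting $\alpha_-=\pi/2$. If $m'(r_0)<0$, then $\alpha_+(\nu)\to0$ in the same way. So $m'(r_0)=0$ and the parallel through $x$ is a geodesic with $\theta'=1/m_0$. By Lemma 3(ii) its angle at time $a$ is $\pi$, so $a=\pi m_0$.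

**Step 3: $r_-(\nu)\to r_0$ as $\nu\uparrow m_0$.** This rules out flat stretches and dips next to the middle. First, $r_-$ is strictly increasing: if $\nu<\nu'$ and $r_-(\nu')<r_-(\nu)$, then $m>\nu'$ at $r_-(\nu)$, that is, $\nu>\nu'$, a contradiction; and equality is impossible. Let $\bar r\le r_0$ be the limit. Then $r_-(\nu)<\bar r$, so $m>\nu$ on $[\bar r,r_0]$ for all $\nu<m_0$, and $m\ge m_0$ there. By Lemma 3(ii), $\gamma^\downarrow_\nu$ has angle $\pi=2\alpha_-$ at time $a$, so $a$ is the time of its first return to level $r_0$, and $a=2\int_{r_-}^{r_0}\frac{m\,dr}{\sqrt{m^2-\nu^2}}$. With (6),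
$$\int_{r_-(\nu)}^{r_0}\frac{\sqrt{m^2-\nu^2}}m\,dr=\frac a2-\nu\,\frac\pi2\ \longrightarrow\ \frac a2-\frac{\pi m_0}2=0\qquad(\nu\uparrow m_0).$$
The left side is at least $\int_{\bar r}^{r_0}\frac{\sqrt{m^2-m_0^2}}m\,dr\ge0$, so this integral is $0$ and $m\equiv m_0$ on $[\bar r,r_0]$. If $\bar r<r_0$, then $\alpha_-(\nu)\ge(r_0-\bar r)\frac{\nu}{m_0\sqrt{m_0^2-\nu^2}}\to\infty$, a contradiction. So $\bar r=r_0$.

**Step 4: $m'>0$ on $(0,r_0)$.** Let $z\in(0,r_0)$. By Step 3 there is $\nu<m_0$ with $r_-(\nu)>z$, so $\mu:=\min_{[z,r_0]}m\le\nu<m_0$, and $\mu>0$. Let $z^*$ be the largest point of $[z,r_0]$ with $m(z^*)=\mu$; then $z^*<r_0$ and $z^*=r_-(\mu)$, so $m'(z^*)>0$ by Step 1. If $z^*>z$, it would be an interior minimum, forcing $m'(z^*)=0$. So $z^*=z$ and $m'(z)>0$.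

**Step 5: inverting the angle integral.** Now $m$ maps $(0,r_0)$ bijectively onto $(0,m_0)$, and $\varrho(u)=dr/dm$ is continuous and positive on $(0,m_0)$. By Step 1 and (10),
$$\frac\pi2=\int_\nu^{m_0}\frac{\nu\varrho(u)\,du}{u\sqrt{u^2-\nu^2}},\qquad 0<\nu<m_0 .$$
Multiply by $(\nu^2-c^2)^{-1/2}$, integrate over $\nu\in(c,m_0)$, and use Tonelli and (8):
$$\frac\pi2\operatorname{arccosh}\frac{m_0}c=\frac\pi2\int_c^{m_0}\varrho(u)\,\frac{du}u .$$
The derivative in $c$ of $\operatorname{arccosh}(m_0/c)$ is $-\frac{m_0}{c\sqrt{m_0^2-c^2}}$, and that of the integral is $-\varrho(c)/c$. So $\varrho(c)=m_0/\sqrt{m_0^2-c^2}$. As $r=0$ at $m=0$, $r=m_0\arcsin(m/m_0)$, that is, $m=m_0\sin(r/m_0)$ on $[0,a/2]$.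

**Step 6: the other half.** Exchanging $p$ and $q$ (using $\alpha_+=\pi/2$) gives $m(a-r)=m_0\sin(r/m_0)$ on $[0,a/2]$. As $a=\pi m_0$, $m=m_0\sin(r/m_0)$ on all of $[0,a]$. Matching the coordinates $(r,\theta)$, and $p,q$ with two antipodal points, identifies $M$ with the round sphere of radius $m_0$. Near $p$ and $q$ this map is a linear isometry conjugated by exponential maps, hence smooth. $\square$

## How the set of poles is organized

**Proof of Theorem 1(2).** If $d(p,x)=d(q,x)$, then $r(x)=a/2$ by Lemma 1, and Proposition 7 applies. $\square$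

**Proof of Theorem 1(1).** The hypothesis says $r_0=r(x)\le a/2$. If $r_0=a/2$, $M$ is round and all points are poles. Let $r_0<a/2$. By Proposition 5, (C1)–(C3) hold for $r_0$. Let $0<r_1\le r_0$ and $m_1=m(r_1)$; we check the conditions for $r_1$. (C1) is inherited by $[0,r_1]\subset[0,r_0]$. For (C2): if $r_1<r_0$, then $m>m_1$ on $(r_1,r_0]$ by monotonicity and on $[a-r_0,a-r_1)$ by symmetry; in any case $m>m_0\ge m_1$ on $(r_0,a-r_0)$. (C3) is needed only for $\nu<m_1\le m_0$, and its integral does not involve $r_1$. By Proposition 6 all points with $r=r_1$ or $r=a-r_1$ are poles. Together with $p,q$, these are all points with $d(p,y)\le r_0$ or $d(q,y)\le r_0$. $\square$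

**Proof of the equivalence in Theorem 1(3).** Here $r(x)>a/2$. If all $y$ with $r(y)\le r(x)$ are poles, then a point with $r=a/2$ is a pole and $M$ is round by Proposition 7. Conversely, on a round sphere all points are poles. $\square$

**Proof of Theorem 2(b).** If $M$ is round, all points are poles. If all points are poles, so is a point on level $a/2$, and $M$ is round. Suppose now that $M$ is not round, and let $\mathcal R$ be the set of $r$-values of poles. By rotation, $\mathcal R$ determines the set of poles. It contains $0$ and $a$, does not contain $a/2$ (Proposition 7), and is invariant under $r\mapsto a-r$ (Lemmas 1 and 3(iii)). By Theorem 1(1), $\mathcal R\cap[0,a/2)$ is an interval containing $0$; let $\rho\le a/2$ be its supremum. We must show that $\rho$ is attained and $\rho<a/2$. If $\rho=0$ there is nothing to do.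

Let $\rho>0$, $r_n\uparrow\rho$ with $0<r_n<\rho$, $x_n=(r_n,0)$, $x_n'=(a-r_n,\pi)$, $x=(\rho,0)$, $x'=(a-\rho,\pi)$. The $x_n$ are poles, so by Lemma 3(i) $\gamma_w(a)=x_n'$ for all $w\in U_{x_n}$, and $d(x_n,x_n')=a$. Given $v\in U_x$, take $w_n\in U_{x_n}$ with $w_n\to v$; in the limit $\gamma_v(a)=x'$ and $d(x,x')=a$. So every $\gamma_v$, $v\in U_x$, is minimal on $[0,a]$, and not longer by (F2). Hence $C_x=\{x'\}$ and $x$ is a pole. Since there is no pole on level $a/2$, $\rho<a/2$. So $\mathcal R=[0,\rho]\cup[a-\rho,a]$, as claimed. $\square$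

Note how the literal question is now decided by any non-round $M$ with a single pole $x\ne p,q$. One of $x,x'$ lies above the middle, and a positive answer for that point would put a pole on the middle parallel. It remains to exhibit such an $M$.

## Shifting the belt without changing the swing angle

We use the deformation from the beginning: stretch one side of the belt, compress the other, and leave the caps round.

Fix $\rho\in[0,\pi/2)$ and $c=\cos\rho\in(0,1]$. Let $h(u)=u\,e^{-1/(c^2-u^2)}$ for $|u|<c$ and $h(u)=0$ otherwise. Then $h$ is smooth and odd, $|h|<1$, and $h>0$ on $(0,c)$. On $S^2$ with coordinates $(s,\theta)$, $0\le s\le\pi$, consider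
$$g=(1+h(\cos s))^2\,ds^2+\sin^2 s\,d\theta^2 , \tag{12}$$
a surface of Zoll type.

**Step 1: $g$ is a smooth metric.** Off $s=0,\pi$ this is clear, since $1+h>0$. If $\rho>0$, then $h(\cos s)=0$ near $s=0,\pi$ and $g$ is round there. Let $\rho=0$, so $c=1$ and $h(\cos s)=\cos s\;e^{-1/\sin^2s}$. The difference from the round metric is $(2h+h^2)(\cos s)\,ds^2$. In normal coordinates $X=s\cos\theta$, $Y=s\sin\theta$ of the round metric near $s=0$, $ds^2=(X\,dX+Y\,dY)^2/s^2$. Now $\cos s$, $w=\sin^2s$ and $w/s^2$ are smooth functions of $s^2=X^2+Y^2$ near $0$, and $e^{-1/w}$, $e^{-1/w}/w$ extended by $0$ to $w\le0$ are smooth in $w$. So $h(\cos s)=\cos s\,e^{-1/w}$ and $h(\cos s)/s^2=\cos s\cdot\frac w{s^2}\cdot\frac{e^{-1/w}}w$ are smooth near $0$. Hence so are the coefficients of the difference, which vanish at $s=0$. Near $s=\pi$ use $\pi-s$ in place of $s$.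

**Step 2: it is a 2-sphere of revolution with $a=\pi$.** Put
$$r(s)=\int_0^s(1+h(\cos t))\,dt=s+G(s),\qquad G(s)=\int_0^sh(\cos t)\,dt .$$
The function $h(\cos t)$ is odd about $t=\pi/2$, positive on $(\rho,\pi/2)$ and zero on $[0,\rho]$. So $G(\pi)=0$, $r(\pi)=\pi$, $G>0$ on $(\rho,\pi-\rho)$, and $G=0$ elsewhere. In terms of $r$, $g=dr^2+m(r)^2d\theta^2$ with $m(r(s))=\sin s$. Let $p$ be $s=0$ and $q$ be $s=\pi$. Any curve from $p$ to level $r$ has length at least $r$, so the curves $\theta=\text{const}$ are minimal from $p$ to $q$. The metric agrees with the round one at $p$, so $\theta$ is the angle of directions at $p$; these curves are all the geodesics from $p$, and $(r,\theta)$ are geodesic polar coordinates. They all meet at $q$ at time $\pi$, so they are not minimal longer, and $C_p=\{q\}$.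

**Step 3: points with $r\le\rho$ or $r\ge\pi-\rho$ are poles.** If $\rho=0$ these are $p$ and $q$. Let $\rho>0$. We verify (C1)–(C3) for $r_0=\rho$. Since $r(s)=s$ for $s\le\rho$ and for $s\ge\pi-\rho$, $m(r)=\sin r$ there, which gives (C1). For $s\in(\rho,\pi-\rho)$, $m=\sin s>\sin\rho$, which is (C2). For $\nu=\sin i$ with $0<i<\rho$, $r_-=i$ and the integral in (C3) is
$$\int_i^{\pi-i}\frac{\sin i\,(1+h(\cos s))}{\sin s\sqrt{\sin^2s-\sin^2i}}\,ds=\int_i^{\pi-i}\frac{ds}{\sin^2s\sqrt{\cot^2i-\cot^2s}}=\pi .$$
The $h$-term is absolutely integrable and odd about $s=\pi/2$, so it vanishes; the rest is (3). By Proposition 6, points with $r=\rho$ or $r=\pi-\rho$ are poles, and by Theorem 1(1) so are those with $r\le\rho$ or $r\ge\pi-\rho$.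

**Step 4: points with $\rho<r<\pi-\rho$ are not poles.** Let $r\in(\rho,\pi/2)$ and write $r=r(s)$, $\pi-r=r(\sigma)$; both $s,\sigma$ lie in $(\rho,\pi-\rho)$. Since $G>0$ there, $s<r<\pi/2$ and $\sigma<\pi-r<\pi-s$. Since $\pi-r>r$ and $r(\cdot)$ is increasing, $\sigma>s$. So $s<\sigma<\pi-s$ and
$$m(\pi-r)=\sin\sigma>\sin s=m(r).$$
By Lemma 3(iii), points at the levels $r$ and $\pi-r$ are not poles. In particular $m$ is not symmetric about $\pi/2$. By Proposition 7 a pole at level $\pi/2$ would force $m=\sin r$, which is symmetric; so there is none. As not all points are poles, $M$ is not round.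

Steps 3 and 4 show that the set of poles is exactly $\{d(p,\cdot)\le\rho\}\cup\{d(q,\cdot)\le\rho\}$, which proves Theorem 2(c). $\square$

**The negative answer.** Take any $\rho\in(0,\pi/2)$, a point $x$ with $d(p,x)=\pi-\rho$, and a point $y$ with $\rho<d(p,y)<\pi-\rho$. Then $x\in M\setminus\{p,q\}$ is a pole with $d(p,x)>d(q,x)$, and $d(p,y)\le d(p,x)$, but $y$ is not a pole. This completes the proof of Theorem 1(3). $\square$

**Remark.** In these examples the swing angle is $\pi$ for every $\nu\in(0,1)$, not only for $\nu<\sin\rho$. With $\nu=\sin i$ and $0<i<\pi/2$ arbitrary, $\{m>\nu\}$ is the interval $(r(i),r(\pi-i))$, and $dm/dr=\cos s/(1+h(\cos s))$ is positive at $s=i$ and negative at $s=\pi-i$. So Lemma 2 applies, and the computation of Step 3 gives $\Theta(\nu)=2\pi$. Thus all these geodesics close up after one turn around the axis, yet the points of the belt are not poles. What fails at levels in $(\rho,\pi/2)$ is the symmetry $m(a-r)=m(r)$ in (C1).
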